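\title{The sphericity of complete bipartite graphs}

\begin{abstract}
The sphericity of a graph is the least dimension of a Euclidean space in which the vertices can be placed so that two of them are adjacent exactly when their distance is at most $1$. The complete bipartite graph $K(m,n)$ has a natural placement: one part at the vertices of a regular simplex with edge slightly longer than $1$, the other on a sphere in the orthogonal complement. We prove the conjecture that for $m\le n$ this placement, with the smaller part on the simplex, uses the least possible dimension. The proof lifts an arbitrary placement to Lorentz space, extracts a timelike vector from a linear dependence, and produces a spherical code by a nearest-point argument in hyperbolic space. A bound on the codes that arise then gives $\operatorname{sph}K(n,n)=3n/2-1$ for every even $n$.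
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $m,n,k$ are positive integers and $|\cdot|$ is the Euclidean norm. The \emph{unit neighborhood graph} on a nonempty set $Z\subset E^p$ has vertex set $Z$, and two distinct points $z,z'$ are adjacent when $|z-z'|\le 1$. The \emph{sphericity} $\operatorname{sph}G$ of a finite simple graph $G$ is the least $p$ such that $G$ is isomorphic to a unit neighborhood graph in $E^p$.

A nonempty set is \emph{dispersed} if any two of its points are at distance greater than $1$. The \emph{dispersed point number} $\operatorname{dpn}Y$ is the largest cardinality of a dispersed subset of $Y$; it is finite when $Y$ is bounded, because the balls of radius $\frac12$ about dispersed points are disjoint. A unit circle has dispersed point number $5$: a regular pentagon has side $2\sin 36^\circ>1$, and among six points two subtend an angle of at most $60^\circ$.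

A \emph{representation} of the complete bipartite graph $K(m,n)$ in $E^p$ is a pair of disjoint dispersed sets $X,Y\subset E^p$ with $|X|=m$, $|Y|=n$ and $|x-y|\le1$ for all $x\in X$, $y\in Y$; the sphericity of $K(m,n)$ is the least $p$ for which one exists. Each part must spread out while staying close to every point of the other, and only extra dimensions reconcile the two demands. On the line, $X=\{0\}$, $Y=\{-1,1\}$ represents $K(1,2)$. But $K(2,2)$ does not fit: if $x'-x>1$, the points within $1$ of both $x$ and $x'$ fill the interval $[x'-1,x+1]$, of length less than $1$.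

The set $Y$ lies in the intersection of the unit balls centered at the points of $X$. To leave room for $Y$, one packs $X$ tightly, as a regular simplex with edge just over $1$, and pushes $Y$ outward. A regular simplex with $m$ vertices and edge $1$ has circumradius $\sqrt{(m-1)/(2m)}$, so the points at distance exactly $1$ from all its vertices form a sphere of radius
\[
s(m)=\sqrt{1-\frac{m-1}{2m}}=\sqrt{\frac{m+1}{2m}}
\]
in the orthogonal complement. Let $S^k(r)=\{x\in E^k:|x-c|=r\}$ denote a sphere of radius $r$ in $E^k$; with this convention $S^1(r)$ is a pair of points and $S^2(r)$ is a circle. Put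
\[
N(k,m)=\operatorname{dpn}S^k(s(m)),\qquad d(m,n)=m-1+\min\{k\ge1: N(k,m)\ge n\}.
\]
Since $2s(m)>1$, we have $N(1,m)=2$. The number $d(m,n)$ is the dimension that the simplex-and-sphere placement needs. The resulting upper bound is known; we include its short proof.

\begin{proposition}\label{prop:upper}
For all $m,n$ we have $\operatorname{sph}K(m,n)\le d(m,n)$.
\end{proposition}

\begin{proof}
Let $N(k,m)\ge n$, and let $y_1,\dots,y_n$ be dispersed points on the sphere of radius $s(m)$ about the origin of $E^k$. For $a>1$ the points $x_i=\frac{a}{\sqrt2}\bigl(u_i-\frac1m\sum_l u_l\bigr)$, where $u_1,\dots,u_m$ is the standard basis of $\mathbb R^m$, lie in a hyperplane $E^{m-1}$ through the origin, have mutual distances $a$, and satisfy $|x_i|^2=a^2\frac{m-1}{2m}$. Let $r^2=1-a^2\frac{m-1}{2m}$. In $E^{m-1}\oplus E^k$ each $x_i$ is at distance exactly $1$ from each point $\frac{r}{s(m)}y_j$. As $a\to1$ we have $r\to s(m)$, so for $a$ close to $1$ the points $\frac r{s(m)}y_j$ are still dispersed.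
\end{proof}

The simplex is expensive: it spends $m-1$ dimensions on $m$ points, whereas the points $\pm ru_i$ of a cross-polytope need one dimension for every two. One may try to put both parts on cross-polytopes of radii $r,r'$ in orthogonal subspaces. When each has at least two axes, this requires $2r^2>1$, $2r'^2>1$ and $r^2+r'^2\le1$, which only just fails. Whether some intermediate shape beats the simplex is the question. It is known that $\operatorname{sph}K(n,n)>n$ for $n\ge3$ (in particular $\operatorname{sph}K(4,4)=5$), and that $\operatorname{sph}K(m,n)=d(m,n)$ if $m\le3$ and $m\le n$. The conjecture, posed in \cite{DP}, is that equality holds whenever $m\le n$. We prove it.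

\begin{theorem}\label{thm:main}
For all positive integers $m\le n$, $\operatorname{sph}K(m,n)=d(m,n)$. Equivalently, for all $m,n$,
\[
\operatorname{sph}K(m,n)=\min\{d(m,n),d(n,m)\}.
\]
\end{theorem}

The hypothesis $m\le n$ cannot be dropped from the first form. Two orthogonal diameters of a circle of radius $s(m)>1/\sqrt2$ give $N(2,m)\ge4$, while $N(1,m)=2$. Hence $d(4,3)=3+2=5$, but $\operatorname{sph}K(4,3)\le d(3,4)=2+2=4$.

Theorem~\ref{thm:main} turns the sphericity into a packing problem on a sphere. Our second result estimates that problem.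

\begin{theorem}\label{thm:bounds}
If $N(k,m)\ge n$ and $\lambda=n/m$, then $n<2k+\frac{\lambda^3+3\lambda^2}{2}$. Hence for $m\le n$
\[
m-1+\frac n2-\frac{\lambda^3+3\lambda^2}{4}\;<\;\operatorname{sph}K(m,n)\;\le\; m-1+\lceil n/2\rceil .
\]
In particular $\operatorname{sph}K(n,n)=\frac{3n}{2}-1$ for every even $n$, and $\operatorname{sph}K(n,n)\in\{\frac{3n-3}2,\frac{3n-1}2\}$ for every odd $n$.
\end{theorem}

To prove Theorem~\ref{thm:main} we must start from an arbitrary representation in $E^p$ and find many dispersed points on a sphere of the right dimension. Section~\ref{sec:codes} restates this goal in terms of inner products, and Section~\ref{sec:lorentz} does the same for the representation, using an indefinite form. Section~\ref{sec:star} works the case $m=1$ by hand. Section~\ref{sec:key} treats every representation that admits a certain timelike vector $D$, and Section~\ref{sec:main} shows that $D$ exists when $p$ is small. Of the known results we quote only the case $m\le3$, and only for $n\le3$. Theorem~\ref{thm:bounds} is proved in Section~\ref{sec:trace}.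

\section{Spherical codes and the function $d$}\label{sec:codes}

For a real number $\theta\le 1$, a \emph{$\theta$-code} in $\mathbb R^k$ is a finite family of unit vectors whose pairwise inner products are less than $\theta$.

\begin{lemma}\label{lem:codes}
\begin{enumerate}
\item[(i)] $N(k,m)\ge n$ if and only if $\mathbb R^k$ contains a $\frac1{m+1}$-code of size $n$.
\item[(ii)] $N(k,m)\ge 2k$, and therefore $d(m,n)\le m-1+\lceil n/2\rceil$.
\item[(iii)] If $m\le n$, then $d(m,n)\le d(n,m)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) For unit vectors $v,v'$ we have $|s(m)v-s(m)v'|^2=\frac{m+1}m(1-v\cdot v')$, and this exceeds $1$ exactly when $v\cdot v'<\frac1{m+1}$.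

(ii) The standard basis vectors and their negatives have inner products $0$ and $-1$.

(iii) Let $k'$ be minimal with $N(k',n)\ge m$, and take a $\frac1{n+1}$-code of size $m$ in $\mathbb R^{k'}$. It is a $\frac1{m+1}$-code because $m\le n$. Adjoining $n-m$ orthonormal vectors in $n-m$ new dimensions creates only inner products $0$, so $N(k'+n-m,m)\ge n$ and $d(m,n)\le m-1+k'+n-m=d(n,m)$.
\end{proof}

By (iii), $\min\{d(m,n),d(n,m)\}=d(m,n)$ when $m\le n$; since $K(m,n)$ and $K(n,m)$ are isomorphic, the two forms of Theorem~\ref{thm:main} are equivalent. By (i), the inequality $p\ge d(M,N)$ follows as soon as $p+1-M\ge1$ and $\mathbb R^{p+1-M}$ contains a $\frac1{M+1}$-code of size $N$.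

\section{The Lorentz model}\label{sec:lorentz}

A \emph{Lorentz space} is a finite-dimensional real vector space with a symmetric bilinear form $\langle\cdot,\cdot\rangle$ of signature $(q,1)$, $q\ge0$. In suitable coordinates $z=(u,t)\in\mathbb R^q\times\mathbb R$ the form is $\langle z,z'\rangle=u\cdot u'-tt'$. A vector $z\ne0$ is \emph{causal} if $\langle z,z\rangle\le0$, \emph{timelike} if $\langle z,z\rangle<0$, and \emph{null} if $\langle z,z\rangle=0$. A causal vector has $|u|\le|t|$ and $t\ne0$, so the causal vectors split into two \emph{nappes}, $t>0$ and $t<0$, exchanged by $z\mapsto-z$. We use four standard facts.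
\begin{enumerate}
\item[(L1)] Causal vectors in the same nappe have product $\le0$.
\item[(L2)] The product of a timelike and a causal vector is nonzero, and it is negative if and only if they lie in the same nappe.
\item[(L3)] If $\langle z,z\rangle=\langle z',z'\rangle=-1$ and $z,z'$ lie in the same nappe, then $\langle z,z'\rangle\le-1$.
\item[(L4)] If $U$ is a positive definite subspace of dimension $M$, the space is $U\oplus U^\perp$ and $U^\perp$ has signature $(q-M,1)$. If $h$ is timelike, $h^\perp$ is positive definite of dimension $q$.
\end{enumerate}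
For (L1), $u\cdot u'\le|u||u'|\le tt'$ when $t,t'>0$; the last inequality is strict if one vector is timelike, and replacing $z'$ by $-z'$ gives (L2). For (L3), $tt'=\sqrt{(1+|u|^2)(1+|u'|^2)}\ge1+|u||u'|$. Fact (L4) is Sylvester's law of inertia. The vectors of norm $-1$ in one nappe form the hyperboloid model of hyperbolic space, in which $-\langle h,h'\rangle$ is the hyperbolic cosine of the distance from $h$ to $h'$; we use this only as a language.

The conditions $|x-x'|>1$ and $|x-y|\le1$ become sign conditions after a lift. Let $L=\mathbb R^p\oplus\operatorname{span}(e,f)$, where the form is the dot product on $\mathbb R^p$, the vectors $e,f$ are orthogonal to $\mathbb R^p$, and $\langle e,e\rangle=\langle f,f\rangle=0$, $\langle e,f\rangle=1$. The plane $\operatorname{span}(e,f)$ has signature $(1,1)$, so $L$ has dimension $p+2$ and signature $(p+1,1)$. For $x\in E^p$ put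
\[
\hat x=\sqrt2\,x+e+\bigl(\tfrac12-|x|^2\bigr)f .
\]
Then $\langle\hat x,\hat y\rangle=2x\cdot y+(\frac12-|x|^2)+(\frac12-|y|^2)$, that is,
\begin{equation}\label{eq:lift}
\langle\hat x,\hat y\rangle=1-|x-y|^2,\qquad\langle\hat x,\hat x\rangle=1,\qquad\langle\hat x,f\rangle=1 .
\end{equation}
(By the law of cosines, $1-|x-y|^2$ is the cosine of the angle between the radii of the spheres of radius $1/\sqrt2$ about $x$ and $y$ at a common point; distance $1$ means that these spheres are orthogonal.) A representation with parts $X,Y$ thus gives vectors of $L$, again written $x\in X$ and $y\in Y$, with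
\begin{equation}\label{eq:signs}
\begin{gathered}
\langle x,x\rangle=\langle y,y\rangle=1,\qquad\langle x,f\rangle=\langle y,f\rangle=1,\\
\langle x,x'\rangle<0\ \ (x\ne x'),\qquad\langle y,y'\rangle<0\ \ (y\ne y'),\qquad\langle x,y\rangle\ge0 .
\end{gathered}
\end{equation}

\section{One center, and what changes with two}\label{sec:star}

Let $X=\{0\}$ and let $Y$ be a dispersed subset of the closed unit ball of $E^p$ with $|Y|=n\ge2$. We want a $\frac12$-code of size $n$ in $\mathbb R^p$, and the directions $y/|y|$ are the natural candidates. We derive them in $L$ in a way that will generalize.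

Let $U$ be the line spanned by $\hat0=e+\frac12f$ and let $W=U^\perp$, of signature $(p,1)$. The $W$-component of $f$ is $h_0=f-\hat0=\frac12f-e$, and $\langle h_0,h_0\rangle=-1$. The $W$-component of $\hat y$ is
\[
w_y=\hat y-(1-|y|^2)\,\hat0=\sqrt2\,y-|y|^2h_0 .
\]
For $y\ne y'$ the product $\langle w_y,w_{y'}\rangle$ can be computed in two ways:
\[
2\,y\cdot y'-|y|^2|y'|^2=\langle w_y,w_{y'}\rangle=\langle\hat y,\hat y'\rangle-(1-|y|^2)(1-|y'|^2)<0 .
\]
Hence $y,y'\ne0$ and $2\,y\cdot y'<|y|^2|y'|^2\le|y||y'|$, so the directions form a $\frac12$-code and $p\ge d(1,n)$.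

Three things happened. Projecting away from $U$ kept the products within $Y$ negative. Projecting further along the unit timelike vector $h_0$ sent $w_y$ to the Euclidean vector $\sqrt2\,y$ and raised the products by $\tau_y\tau_{y'}$, where $\tau_y=\langle w_y,h_0\rangle=|y|^2$. Finally, the numbers $\tau_y$ were nonnegative and small compared with the lengths: $\langle w_y,w_y\rangle=2|y|^2-|y|^4\ge\tau_y^2$.

Now let $X=\{x_1,x_2\}$ with $x_2=-x_1$ and $|x_1-x_2|=\delta>1$. Two difficulties appear.

First, the Gram matrix of $\hat x_1,\hat x_2$ has diagonal entries $1$ and off-diagonal entries $1-\delta^2$, so the span $U$ is positive definite only if $\delta<\sqrt2$. A rhombus with unit sides and diagonals $\sqrt{5/2}$ and $\sqrt{3/2}$ represents $K(2,2)$, and only one of its two parts has a positive definite span. We must therefore decide which part plays the role of the simplex.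

Second, let $\delta<\sqrt2$. The $U$-component of $f$ is $\varphi(\hat x_1+\hat x_2)$ with $\varphi=1/(2-\delta^2)$, since this vector has product $1$ with both $\hat x_i$. The $W$-component $f_W$ therefore satisfies
\[
\langle f_W,\hat y\rangle=1-\varphi\bigl(2-|y-x_1|^2-|y-x_2|^2\bigr)=2\varphi\bigl(|y|^2-\tfrac14\delta^2\bigr),
\]
which is negative when $y$ lies inside the ball with diameter $x_1x_2$. This occurs, for instance, for $x_1=(\sqrt{3/8},0)$ and $Y=\{(0,\frac12),(0,-\frac34)\}$. So the direction of $f_W$ need not give $\tau_y\ge0$, and we have to move to a better timelike vector. A single auxiliary vector $D$ resolves both difficulties.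

\section{From a timelike vector to a code}\label{sec:key}

\begin{proposition}\label{prop:key}
Let $X,Y\subset L$ satisfy \eqref{eq:signs}, with $|X|=M\ge1$ and $|Y|=N\ge2$. Suppose there is $D\in L$ with
\[
\langle D,D\rangle<0,\qquad\langle D,f\rangle<0,\qquad\langle D,x\rangle\le0\ \ (x\in X),\qquad\langle D,y\rangle\ge0\ \ (y\in Y).
\]
Then $k:=p+1-M\ge1$ and $N\le N(k,M)$. Hence $p\ge d(M,N)$.
\end{proposition}

We first isolate the two steps that take place in $W$. The first says what is needed of the timelike vector along which we project.

\begin{lemma}\label{lem:project}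
Let $W$ have signature $(k,1)$, $k\ge0$, and let $w_1,\dots,w_N\in W$, $N\ge2$, satisfy $\langle w_i,w_j\rangle<0$ for $i\ne j$. Let $M$ be a positive integer and let $h\in W$, $\langle h,h\rangle=-1$, be such that each $\tau_j=\langle w_j,h\rangle$ is nonnegative and $M\tau_j^2\le\langle w_j,w_j\rangle$ whenever $\tau_j>0$. Then $k\ge1$ and $N\le N(k,M)$.
\end{lemma}

\begin{proof}
Put $w_j^*=w_j+\tau_jh$. Then $\langle w_j^*,h\rangle=\tau_j-\tau_j=0$, so $w_j^*$ lies in $h^\perp$, a Euclidean space of dimension $k$ by (L4). For all $i,j$,
\[
\langle w_i^*,w_j^*\rangle=\langle w_i,w_j\rangle+2\tau_i\tau_j-\tau_i\tau_j=\langle w_i,w_j\rangle+\tau_i\tau_j .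
\]
If $\tau_j>0$, then $|w_j^*|^2=\langle w_j,w_j\rangle+\tau_j^2\ge(M+1)\tau_j^2>0$. If $\tau_j=0$, then $w_j^*=w_j$, which is nonzero because it has a negative product with another $w_i$; this is where $N\ge2$ is used. So all $w_j^*$ are nonzero, and $k\ge1$. For $i\ne j$ we have $\langle w_i^*,w_j^*\rangle<\tau_i\tau_j$. The inner product of the normalized vectors is therefore less than $\frac{\tau_i\tau_j}{|w_i^*||w_j^*|}\le\frac1{M+1}$ if $\tau_i,\tau_j>0$, and negative otherwise. Lemma~\ref{lem:codes}(i) concludes.
\end{proof}

We will have two candidates for $h$. The direction $h_0$ of $f_W$ bounds the numbers $\langle w_j,h_0\rangle$ from above but does not make them nonnegative. The direction of $D_W$ makes them nonnegative but gives no upper bound. The next lemma combines the two: among the points of hyperbolic space where all the products are nonnegative, the one nearest to $h_0$ inherits the upper bounds. We use Farkas' lemma: if $\ell,\ell_1,\dots,\ell_N$ are linear functionals on a finite-dimensional real vector space and $\ell(z)\ge0$ whenever $\ell_1(z),\dots,\ell_N(z)\ge0$, then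 $\ell=\sum c_j\ell_j$ with all $c_j\ge0$.

\begin{lemma}\label{lem:nearest}
Let $W$ be a Lorentz space and let $w_1,\dots,w_N\in W$ satisfy $\langle w_i,w_j\rangle<0$ for $i\ne j$. Let $h_0,D'\in W$ satisfy $\langle h_0,h_0\rangle=-1$, $\langle D',D'\rangle<0$, $\langle D',h_0\rangle<0$ and $\langle D',w_j\rangle\ge0$ for all $j$. Then there is $h_*\in W$ with $\langle h_*,h_*\rangle=-1$ and
\[
0\le\langle w_j,h_*\rangle\le\max\{0,\langle w_j,h_0\rangle\}\qquad(1\le j\le N).
\]
\end{lemma}

\begin{proof}
Let $H=\{z:\langle z,z\rangle=-1,\ \langle z,h_0\rangle<0\}$, let $P=\{z:\langle w_j,z\rangle\ge0\text{ for all }j\}$, a closed convex cone, and let $C=P\cap H$. The set $C$ contains $D'/\sqrt{-\langle D',D'\rangle}$. Write $z=u+th_0$ with $u\perp h_0$, so that $t=-\langle z,h_0\rangle$. On $H$ we have $t=\sqrt{1+\langle u,u\rangle}$ and $h_0^\perp$ is positive definite, so $H$ is closed and the sets $\{z\in H:t\le c\}$ are compact. Hence $-\langle z,h_0\rangle$ attains its minimum over $C$ at some $h_*$, and $\gamma:=-\langle h_*,h_0\rangle\ge1$ by (L3).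

Let $z\in P$. For small $s\ge0$ the vector $h_*+sz$ lies in $P$, is timelike, and has negative product with $h_0$, so its normalization lies in $C$. By minimality the function
\[
g(s)=\frac{-\langle h_0,h_*+sz\rangle}{\sqrt{-\langle h_*+sz,h_*+sz\rangle}}=\frac{\gamma-s\langle h_0,z\rangle}{\sqrt{1-2s\langle h_*,z\rangle-s^2\langle z,z\rangle}}
\]
satisfies $g(s)\ge g(0)$ for small $s\ge0$. Therefore $0\le g'(0)=\langle\gamma h_*-h_0,z\rangle$ for every $z\in P$. Farkas' lemma, together with the nondegeneracy of the form, gives
\begin{equation}\label{eq:farkas}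
\gamma h_*=h_0+\sum_jc_jw_j,\qquad c_j\ge0 .
\end{equation}
Put $\tau_j=\langle w_j,h_*\rangle$, which is nonnegative since $h_*\in P$. Pairing \eqref{eq:farkas} with $h_*$ gives $-\gamma=-\gamma+\sum c_j\tau_j$, so $c_j=0$ whenever $\tau_j>0$. For such $j$, pairing \eqref{eq:farkas} with $w_j$ leaves no diagonal term:
\[
\tau_j\le\gamma\tau_j=\langle w_j,h_0\rangle+\sum_{i\ne j}c_i\langle w_i,w_j\rangle\le\langle w_j,h_0\rangle .\qedhere
\]
\end{proof}

To control the projections onto the span of $X$ we need a sign property of its Gram matrix. Inequalities between vectors are meant entrywise, and $a=a^+-a^-$ is the decomposition of a real vector into its positive and negative parts, which are nonnegative and have disjoint supports.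

\begin{lemma}\label{lem:gram}
Let $G$ be a positive definite symmetric matrix with nonpositive off-diagonal entries. If $Ga\ge0$, then $a\ge0$.
\end{lemma}

\begin{proof}
The product $(a^-)^TGa^+$ involves only off-diagonal entries of $G$, so it is $\le0$. Thus $0\le(a^-)^TGa=(a^-)^TGa^+-(a^-)^TGa^-\le-(a^-)^TGa^-$, which forces $a^-=0$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Let $X=\{x_1,\dots,x_M\}$ and $G=(\langle x_i,x_j\rangle)$. By (L2), $D$ lies in the nappe of the null vector $f$.

\smallskip
\emph{Step 1: $G$ is positive definite.} Suppose $c\in\mathbb R^M$, $c\ne0$, and $c^TGc\le0$. Put $z=\sum|c_i|x_i$. Since $G_{ij}<0$ and $c_ic_j\le|c_i||c_j|$ for $i\ne j$, we have $\langle z,z\rangle\le c^TGc\le0$. Also $\langle z,f\rangle=\sum|c_i|>0$, so $z$ is nonzero, hence causal, and by (L1) it is not in the nappe of $f$ and $D$. Then $\langle z,D\rangle>0$ by (L2), whereas $\langle z,D\rangle=\sum|c_i|\langle x_i,D\rangle\le0$, a contradiction.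

So the $x_i$ are linearly independent and span a positive definite subspace $U$ of dimension $M$. By (L4), $L=U\oplus W$ with $W=U^\perp$ of signature $(k,1)$, $k=p+1-M\ge0$. Write $z=z_U+z_W$; then $\langle z_W,z'_W\rangle=\langle z,z'\rangle-\langle z_U,z'\rangle$.

\smallskip
\emph{Step 2: the components in $U$.} If $z_U=\sum a_ix_i$, then $(Ga)_i=\langle x_i,z\rangle$. Lemma~\ref{lem:gram} and the signs in the hypotheses give
\[
y_U=\sum_ia_i(y)\,x_i,\qquad D_U=-\sum_i\kappa_ix_i,\qquad f_U=\sum_i\varphi_ix_i,\qquad a(y),\kappa,\varphi\ge0 .
\]
The equations $(G\varphi)_i=1$ read $\varphi_i=1+\sum_{j\ne i}|G_{ij}|\varphi_j\ge1$, so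
\[
\Phi:=\langle f_U,f_U\rangle=\sum_i\varphi_i\langle x_i,f\rangle=\sum_i\varphi_i\ge M .
\]

\smallskip
\emph{Step 3: the components in $W$.} Put $t_y=1-\sum_ia_i(y)\le1$.
\begin{enumerate}
\item[(a)] For $y\ne y'$: $\langle y_W,y'_W\rangle=\langle y,y'\rangle-\sum a_i(y)\langle x_i,y'\rangle<0$.
\item[(b)] $\langle D_W,D_W\rangle=\langle D,D\rangle-\langle D_U,D_U\rangle<0$, and $\langle D_W,y_W\rangle=\langle D,y\rangle+\sum\kappa_i\langle x_i,y\rangle\ge0$.
\item[(c)] $\langle f_W,f_W\rangle=-\Phi$, and $\langle y_W,f_W\rangle=1-\sum a_i(y)\langle x_i,f\rangle=t_y$.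
\item[(d)] If $t_y>0$, then $\langle y_W,y_W\rangle\ge t_y^2$. Indeed, with $a=a(y)\ge0$ we have $\langle y_U,y_U\rangle=a^TGa\le\sum a_i^2\le(\sum a_i)^2=(1-t_y)^2$, so $\langle y_W,y_W\rangle\ge t_y(2-t_y)\ge t_y^2$ for $0<t_y\le1$.
\item[(e)] $\langle f_W,D_W\rangle<0$. Indeed, $f_W$ and $D_W$ are timelike, $\langle f_W,f\rangle=-\Phi<0$ and $\langle D_W,D\rangle=\langle D_W,D_W\rangle<0$. By (L2), $f_W$ is in the nappe of $f$ and $D_W$ is in the nappe of $D$; these nappes of $L$ coincide, and (L2) applies once more.
\end{enumerate}

\smallskip
\emph{Step 4: the code.} Let $h_0=f_W/\sqrt\Phi$, so that $\langle h_0,h_0\rangle=-1$ and $\langle y_W,h_0\rangle=t_y/\sqrt\Phi$. The bound in (d) is empty when $t_y<0$, so $h_0$ cannot be used in Lemma~\ref{lem:project} directly. By (a), (b) and (e), Lemma~\ref{lem:nearest} applies to the vectors $y_W$ with $D'=D_W$. It yields $h_*$ such that $\tau_y=\langle y_W,h_*\rangle\ge0$, and $\tau_y\le t_y/\sqrt\Phi$ whenever $\tau_y>0$. In that case $t_y>0$, and $\Phi\ge M$ and (d) give $M\tau_y^2\le t_y^2\le\langle y_W,y_W\rangle$. Lemma~\ref{lem:project} gives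 $k\ge1$ and $N\le N(k,M)$, whence $d(M,N)\le M-1+k=p$.
\end{proof}

\begin{remark}\label{rem:sharp}
The vector $D$ is used twice: in Step 1, and to make the set $C$ in Lemma~\ref{lem:nearest} nonempty. The constant $\frac1{M+1}$ comes from $\Phi\ge M$. In the limit $a\to1$ of the construction in Proposition~\ref{prop:upper}, $G$ is the identity, $\Phi=M$, $y_U=0$, $t_y=1$ and $h_*=h_0$, so that $M\tau_y^2=1=\langle y_W,y_W\rangle$: the estimates of Step 4 are equalities.
\end{remark}

\section{A timelike vector from a linear dependence}\label{sec:main}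

In low dimension the $m+n$ lifted vectors are linearly dependent. A dependence writes one vector in two ways with disjoint supports, and each sign required of $D$ can be read from the expression that avoids the diagonal term $\langle x,x\rangle=1$.

\begin{example}\label{ex:octa}
Represent $K(2,4)$ in $E^3$ by $\pm au_3$ and $\pm ru_1,\pm ru_2$, with $a^2=\frac13$ and $r^2=\frac23$. Let $A_1,A_2$ be the lifts of $\pm au_3$, and $B_1,B_2,B_3,B_4$ those of $ru_1,-ru_1,ru_2,-ru_2$. Then
\[
B_1+B_2=B_3+B_4=2e-\tfrac13f=:Z .
\]
Pairing $B_1+B_2$ with $B_3,B_4$ and $B_3+B_4$ with $B_1,B_2$ shows $\langle Z,B_j\rangle<0$; hence $\langle Z,Z\rangle<0$. Also $\langle Z,A_i\rangle\ge0$ and $\langle Z,f\rangle=2$. So $D=-Z$ satisfies the hypotheses of Proposition~\ref{prop:key} with $X=\{A_i\}$, $Y=\{B_j\}$, and the conclusion is $3\ge d(2,4)=3$. With $X=\{B_j\}$, $Y=\{A_i\}$ and $D=Z$, every hypothesis holds except $\langle D,f\rangle<0$, and the conclusion fails, since $p+1-M=0$. The sign of $\langle D,f\rangle$ selects the part that plays the role of the simplex.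
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $m\le n$. By Proposition~\ref{prop:upper} it suffices to show $\operatorname{sph}K(m,n)\ge d(m,n)$. If $n\le3$, then $m\le3$ and this is the known case quoted in Section~\ref{sec:intro}. Let $n\ge4$, suppose $K(m,n)$ is represented in $E^p$ with $p<d(m,n)$, and let $A_1,\dots,A_m,B_1,\dots,B_n\in L$ be the lifts of the two parts. Lemma~\ref{lem:codes}(ii) gives $p\le m-2+\lceil n/2\rceil\le m+n-4$, because $\lceil n/2\rceil\le n-2$ for $n\ge4$.

The pairs $(\alpha,\beta)\in\mathbb R^m\times\mathbb R^n$ with $\sum\alpha_iA_i=\sum\beta_jB_j$ form a space of dimension at least $m+n-(p+2)\ge2$. We may therefore choose a nonzero pair with $\sum\alpha_i=0$; pairing the relation with $f$ gives $\sum\beta_j=0$. (Without this normalization we might have $\alpha,\beta\ge0$, and the vector below would vanish.) Define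
\begin{equation}\label{eq:D}
D=\sum_i\alpha_i^+A_i-\sum_j\beta_j^+B_j=\sum_i\alpha_i^-A_i-\sum_j\beta_j^-B_j .
\end{equation}

Fix $i$. One of $\alpha_i^+,\alpha_i^-$ is zero; call the corresponding sign $\sigma$ and use that expression for $D$. By \eqref{eq:signs},
\[
\langle D,A_i\rangle=\sum_{l\ne i}\alpha_l^\sigma\langle A_l,A_i\rangle-\sum_j\beta_j^\sigma\langle B_j,A_i\rangle\le0 .
\]
Fix $j$ and choose the sign $\sigma$ with $\beta_j^\sigma=0$. Then
\[
\langle D,B_j\rangle=\sum_i\alpha_i^\sigma\langle A_i,B_j\rangle-\sum_{l\ne j}\beta_l^\sigma\langle B_l,B_j\rangle\ge0 .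
\]
Pairing the two expressions in \eqref{eq:D} with each other gives
\begin{align*}
\langle D,D\rangle={}&\sum_{i\ne l}\alpha_i^+\alpha_l^-\langle A_i,A_l\rangle+\sum_{j\ne l}\beta_j^+\beta_l^-\langle B_j,B_l\rangle\\
&-\sum_{i,j}\bigl(\alpha_i^+\beta_j^-+\alpha_i^-\beta_j^+\bigr)\langle A_i,B_j\rangle ,
\end{align*}
the diagonal terms vanishing because $\alpha_i^+\alpha_i^-=\beta_j^+\beta_j^-=0$. Each of the three sums contributes a nonpositive amount. One of $\alpha,\beta$ is nonzero, and having sum $0$ it has entries of both signs; the first or the second sum is then negative. So $D$ is timelike, and $\langle D,f\rangle\ne0$ by (L2).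

If $\langle D,f\rangle<0$, Proposition~\ref{prop:key} with $X=\{A_i\}$ and $Y=\{B_j\}$ gives $p\ge d(m,n)$.

If $\langle D,f\rangle>0$, then $\sum\alpha_i^+-\sum\beta_j^+>0$, so $\alpha\ne0$ and $m\ge2$. Proposition~\ref{prop:key} applies to $-D$ with $X=\{B_j\}$ and $Y=\{A_i\}$, and gives $p\ge d(n,m)$. Here the hypothesis $m\le n$ enters: $d(n,m)\ge d(m,n)$ by Lemma~\ref{lem:codes}(iii).

Both cases contradict $p<d(m,n)$.
\end{proof}

The count of relations needs $n\ge4$. For $K(3,3)$ in $E^3$, six vectors in a space of dimension $5$ guarantee only one relation; this is why the smallest cases are quoted.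

\section{Codes with small positive inner products}\label{sec:trace}

Theorem~\ref{thm:bounds} says that the cross-polytope bound $N(k,m)\ge2k$ is nearly sharp when $n/m$ is bounded. Letting $m\to\infty$ with $n$ and $k$ fixed, it gives $n\le 2k$ for $n$ unit vectors in $\mathbb R^k$ with pairwise inner products $\le0$. The idea is visible on the cross-polytope itself. If $V$ is its Gram matrix, $I-V$ is the permutation matrix of $k$ disjoint transpositions, with eigenvalues $1$ and $-1$, each $k$ times. For a larger code the analogous matrix $T$ still has trace $0$, nonnegative entries and at most $k$ negative eigenvalues, but its positive eigenvalues add up to more than $k$. The negative ones then have average size greater than $1$ and pull $\operatorname{tr}T^3$ down, while $\operatorname{tr}T^3\ge0$. Only one large positive eigenvalue can compensate, and it is bounded in terms of $\lambda$.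

We use two textbook facts. By the Perron--Frobenius theorem, the largest eigenvalue of a symmetric matrix with positive entries is simple. By the power-mean inequality, $\sum_{i=1}^kb_i^3\ge k^{-2}\bigl(\sum_{i=1}^kb_i\bigr)^3$ for $b_1,\dots,b_k\ge0$.

\begin{proof}[Proof of Theorem~\ref{thm:bounds}]
If $n\le2k$, the first inequality holds because $\lambda>0$. Let $n\ge2k+1$. Then $n\ge3>N(1,m)$, so $k\ge2$. Let $\varepsilon=\frac1{m+1}$, let $v_1,\dots,v_n$ be an $\varepsilon$-code in $\mathbb R^k$ with Gram matrix $V$, let $J$ be the $n\times n$ all-ones matrix, and put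
\[
Q=V-\varepsilon J,\qquad T=I-\frac1{1-\varepsilon}\,Q .
\]
The matrix $T$ is symmetric, with zero diagonal and off-diagonal entries $\frac{\varepsilon-v_i\cdot v_j}{1-\varepsilon}>0$.

\smallskip
\emph{The spectrum of $T$.} An eigenvalue $q$ of $Q$ corresponds to the eigenvalue $1-\frac q{1-\varepsilon}$ of $T$. The matrix $V$ is positive semidefinite of rank at most $k$, and $J$ has rank one, largest eigenvalue $n$, and kernel the hyperplane of vectors with coordinate sum $0$. On this hyperplane the quadratic form of $Q$ equals that of $V$, so $Q$ has at most one negative eigenvalue, counted with multiplicity, and $T$ has at most one eigenvalue greater than $1$. Next, $\operatorname{rank}Q\le k+1$, so $1$ is an eigenvalue of $T$ of multiplicity at least $n-k-1\ge k\ge2$. Finally, all eigenvalues of $Q$ are at least $-\varepsilon n$, so the largest eigenvalue $\rho$ of $T$ satisfies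
\[
\rho\le1+\frac{\varepsilon n}{1-\varepsilon}=1+\frac nm=1+\lambda .
\]
Since $T+I$ has positive entries, $\rho$ is simple; as $1$ is a multiple eigenvalue, $\rho>1$.

\smallskip
\emph{The traces.} Let $S$ be the sum of the positive eigenvalues other than $\rho$. They are at most $1$, so their cubes sum to at most $S$; and $S\ge n-k-1$. At most $n-1-(n-k-1)=k$ eigenvalues are negative, and their sum is $-(\rho+S)$ because $\operatorname{tr}T=0$. By the power-mean inequality, applied to their absolute values padded with zeros, their cubes sum to at most $-(\rho+S)^3/k^2$. Since $T$ has nonnegative entries,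
\[
0\le\operatorname{tr}T^3\le\rho^3+S-\frac{(\rho+S)^3}{k^2}.
\]
Write $S=k+c$, where $c\ge n-2k-1\ge0$. Multiplying by $k^2$ and keeping the first two terms of the binomial expansion,
\[
k^2\rho^3+k^3+k^2c\ \ge\ \bigl(k+(\rho+c)\bigr)^3\ >\ k^3+3k^2(\rho+c),
\]
so $2c<\rho^3-3\rho$. The function $x^3-3x$ increases for $x\ge1$, and $1<\rho\le1+\lambda$; therefore
\[
n-2k-1\le c<\tfrac12\bigl((1+\lambda)^3-3(1+\lambda)\bigr)=\tfrac12(\lambda^3+3\lambda^2)-1 ,
\]
which is the first claim.

\smallskip
\emph{The sphericity.} Let $m\le n$. By Theorem~\ref{thm:main}, $\operatorname{sph}K(m,n)=m-1+k$ with $k$ minimal such that $N(k,m)\ge n$. The first claim gives $k>\frac n2-\frac{\lambda^3+3\lambda^2}4$, and Lemma~\ref{lem:codes}(ii) gives $k\le\lceil n/2\rceil$. For $m=n$ we have $\lambda=1$, so $\frac n2-1<k\le\lceil n/2\rceil$. Thus $k=\frac n2$ if $n$ is even, and $k\in\{\frac{n-1}2,\frac{n+1}2\}$ if $n$ is odd.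
\end{proof}

\begin{remark}\label{rem:odd}
For odd $n$ we do not decide in general which of the two values occurs. By Theorem~\ref{thm:main} and Lemma~\ref{lem:codes}(i), for $n=2k+1$ the smaller value occurs exactly when $2k+1$ unit vectors in $\mathbb R^k$ can have all pairwise inner products less than $\frac1{2k+2}$. This is impossible for $k=1$, since $N(1,3)=2$, and for $k=2$, since among five unit vectors in the plane two make an angle of at most $72^\circ$ and $\cos72^\circ=\frac{\sqrt5-1}4>\frac16$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{DP}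
\emph{Dispersed points and geometric embedding of complete bipartite graphs},
\texttt{https://typeset.io/\allowbreak pdf/\allowbreak dispersed-points-\allowbreak and-geometric-\allowbreak embedding-of-\allowbreak complete-\allowbreak 1gsim1skx8.pdf}.

\end{thebibliography}
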